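
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Degenerate gradient flows under persistent excitation:\\ how the worst decay rate depends on the dimension}


\begin{abstract}
For the flow $\dot x=-c\,c^{\top}x$ in $\mathbb R^n$, $n\ge2$, driven by a signal $c$ with
$a\,\mathrm{Id}\le\int_t^{t+T}cc^{\top}\le b\,\mathrm{Id}$ for all $t\ge0$, let $R(a,b,T,n)$ be the worst exponential
decay rate. We show that, as $b\to\infty$ with $a,T$ fixed, the normalized rate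
$R(a,b,T,n)(1+b^2)T/a$ is of order $(\log n)^{-2}$, uniformly in $a$ and $T$, and that the sharp constant
for large $n$ is $4\pi^2$. The lower bound comes from a norm estimate for block triangular truncation. The upper
bound comes, for $n\ge3$, from an explicit signal whose frequencies form a comb, with the weakly excited frequency placed at
the end of the comb.
\end{abstract}

\section{The question and the answer}

\subsection{The flow and its worst decay rate}

Let $n\ge 2$ and let $c:[0,\infty)\to\mathbb R^n$ be measurable and locally square integrable. The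
\emph{degenerate gradient flow} driven by $c$ is
\begin{equation}\label{dgf}
\dot x(t)=-c(t)c(t)^{\top}x(t),\qquad x(t)\in\mathbb R^n .
\end{equation}
The matrix $cc^\top$ has rank at most one, so at each instant the state is pulled only along the line
$\mathbb R c(t)$, and
\begin{equation}\label{diss}
\frac{d}{dt}|x(t)|^2=-2\bigl(c(t)^{\top}x(t)\bigr)^2 .
\end{equation}
Whether $x$ decays depends on whether $c$ visits all directions. For $0<a\le b$ and $T>0$ we say that $c$ is
\emph{persistently exciting with parameters} $(a,b,T)$ if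
\begin{equation}\label{pe}
a\,\mathrm{Id}_n\le\int_t^{t+T}c(s)c(s)^{\top}ds\le b\,\mathrm{Id}_n\qquad\text{for all }t\ge0 ,
\end{equation}
that is, if in every window of length $T$ each unit direction receives energy at least $a$ and at most $b$. With
$\Phi_c(t,0)$ the fundamental matrix of \eqref{dgf}, put
\[
R(c)=-\limsup_{t\to\infty}\frac{\log\|\Phi_c(t,0)\|}{t},\qquad
R(a,b,T,n)=\inf\{R(c): c\text{ satisfies }\eqref{pe}\}.
\]

If $n$ were $1$, the solution would be $x(t)=x(0)e^{-\int_0^tc^2}$; hence $R(c)\ge a/T$, with equality for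
$c\equiv\sqrt{a/T}$, and $b$ would play no role. From $n=2$ on, large $b$ is harmful. If $c$ is very large in one
direction, the state quickly adjusts until $c^\top x$ is small. It then hides near the hyperplane
$c(t)^\perp$, and by \eqref{diss} it loses little norm. The following bounds are known: with absolute constants
$C_0,C_1>0$, for all $T>0$, $0<a\le b$ and $n\ge2$,
\begin{equation}\label{known}
C_1\,\frac{a}{(1+nb^2)T}\le R(a,b,T,n)\le C_0\,\frac{a}{(1+b^2)T}.
\end{equation}
So for fixed $a$, $T$ and $n$ the rate is of order $b^{-2}$ as $b\to\infty$. To isolate the role of the dimension, fix $a$ and $T$ and let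
\[
\underline F(n)=\liminf_{b\to\infty}R(a,b,T,n)\frac{(1+b^2)T}{a},\qquad
\overline F(n)=\limsup_{b\to\infty}R(a,b,T,n)\frac{(1+b^2)T}{a},
\]
where the dependence on $a$ and $T$ is suppressed. By \eqref{known} these lie between $C_1/n$ and $C_0$. The
question, posed in \cite{source}, is to find the true order: a function $f$ such that $k_0f(n)\le\underline
F(n)\le\overline F(n)\le k_1f(n)$ for all $n\ge2$ and all $a,T>0$, with absolute constants $k_0,k_1>0$. One might
guess that the loss is $1/n$, since $n$ directions can share a total energy $nb$ in a window, or that there is no loss at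
all. The answer is neither: $f(n)=(\log n)^{-2}$.

\subsection{Results}

\begin{theorem}\label{thm1}
For all $a,T>0$ and $n\ge2$,
\[
\frac1{25}\,\frac1{(\log n)^2}\le\underline F(n)\le\overline F(n)\le32\pi^2\,\frac1{(\log n)^2}.
\]
\end{theorem}

\begin{theorem}\label{thm2}
For all $a,T>0$,
\[
\frac{4\pi^2}{(\log n+6\pi)^2}\le\underline F(n)\quad(n\ge2),\qquad
\overline F(n)\le\frac{4\pi^2}{(\log n-\frac12)^2}\quad(n\ge3).
\]
Hence $(\log n)^2\underline F(n)$ and $(\log n)^2\overline F(n)$ both tend to $4\pi^2$ as $n\to\infty$, uniformly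
in $a,T$.
\end{theorem}

\begin{theorem}\label{thm3}
There are absolute constants $C_2,C_3>0$ such that for all $0<a\le b$, $T>0$ and $n\ge2$,
\[
\frac{C_2\,a}{(1+b^2\log^2n)\,T}\le R(a,b,T,n)\le\frac{C_3\,a}{(1+b^2\log^2n)\,T}.
\]
\end{theorem}

Theorems \ref{thm1} and \ref{thm2} are proved from scratch. The upper bound in \eqref{known} is used only for
the upper bound of Theorem \ref{thm3} when $n\le90$; the lower bound in \eqref{known} is not used.

\subsection{Where the logarithm comes from}

On one window starting at $t_0$, record the output $u=c^\top x$. By \eqref{diss} the loss of $|x|^2$ over the window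
is $2\|u\|_{L^2}^2$. Inserting $x(t)=x(t_0)-\int_{t_0}^tc\,u\,ds$ into $u=c^\top x$ gives a Volterra equation
\begin{equation}\label{volterra}
u+Vu=c^\top x(t_0),\qquad Vu(t)=\int_{t_0}^{t}c(t)^\top c(s)\,u(s)\,ds .
\end{equation}
By \eqref{pe} the right-hand side has norm at least $\sqrt a\,|x(t_0)|$, so the loss can be small compared with $a|x(t_0)|^2$ only if $V$ is large. Without
the restriction $s<t$ the kernel $c(t)^\top c(s)$ defines an operator $K$ with $0\le K\le b$ and rank at most $n$. Thus
$V$ is a \emph{triangular truncation} of $K$. Truncating an $n\times n$ matrix to its lower triangle can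
increase the operator norm, but at most by a factor of order $\log n$, and this is where $\log n$ enters. Quantitatively we shall find $\|V\|\le
\frac b{2\pi}\log n+O(b)$ (Section \ref{lower}). Conversely, in an explicit example the factor $1+V$ is
effectively replaced by a complex number $1+\mathrm i\,\frac b{2\pi}h$, where $h=\log n+O(1)$ is essentially a harmonic sum
$1+\frac12+\frac13+\cdots$ (Section \ref{upper}). The two constants agree, which gives Theorem
\ref{thm2}. The comb construction needs $n\ge3$; the case $n=2$ is treated separately in Section \ref{two}.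

\medskip
\noindent\textbf{Conventions.} $|\cdot|$ is the Euclidean norm, $\|\cdot\|$ the norm of $L^2$ or of an operator.
A number $\lambda$ also denotes the operator $\lambda\,\mathrm{Id}$.
Real operators are extended to the complexified space when convenient; this does not change their norms.
Since $c\in L^2_{\mathrm{loc}}$, the coefficient $cc^\top$ is locally integrable, solutions are absolutely
continuous, and \eqref{diss} holds almost everywhere. By \eqref{diss}, $\|\Phi_c(t,0)\|$ is nonincreasing in $t$.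

\section{The lower bound}\label{lower}

Throughout this section $c$ satisfies \eqref{pe}, $I=[t_0,t_0+T]$ is a window with $t_0\ge0$, and
\[
(\Gamma v)(t)=c(t)^\top v\ \ (v\in\mathbb R^n),\qquad
Ku(t)=\int_Ic(t)^\top c(s)u(s)\,ds,\qquad
Vu(t)=\int_{t_0}^tc(t)^\top c(s)u(s)\,ds ,
\]
where $t\in I$ and $u\in L^2(I)$.
Then $\Gamma^*u=\int_Ic\,u$, so $K=\Gamma\Gamma^*$ and $\Gamma^*\Gamma=\int_Icc^\top$. Condition \eqref{pe} on the window $I$ says
exactly that
\begin{equation}\label{gamma}
\|\Gamma v\|\ge\sqrt a\,|v|\quad\text{for all }v,\qquad\text{and}\qquad 0\le K\le b .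
\end{equation}
The kernels of $K$ and $V$ are bounded by $|c(t)||c(s)|\in L^2(I\times I)$, so both operators are Hilbert--Schmidt. For such operators the
operator norm is at most the Hilbert--Schmidt norm, which is the $L^2$ norm of the kernel.

\subsection{Reduction to the norm of the Volterra operator}

\begin{proposition}\label{reduction}
If $\|V\|\le v$ for every window $[t_0,t_0+T]$, $t_0\ge0$, then $R(c)\ge\dfrac{a}{T(1+v)^2}$.
\end{proposition}

\begin{proof}
Let $x$ solve \eqref{dgf} and let $u=c^\top x$ on $I$; since $x$ is bounded on $I$, $u\in L^2(I)$. By \eqref{volterra}, $u+Vu=\Gamma x(t_0)$, so by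
\eqref{gamma} $(1+v)\|u\|\ge\sqrt a\,|x(t_0)|$. Integrating \eqref{diss},
\[
|x(t_0+T)|^2=|x(t_0)|^2-2\|u\|^2\le\Bigl(1-\frac{2a}{(1+v)^2}\Bigr)|x(t_0)|^2\le e^{-2a/(1+v)^2}|x(t_0)|^2 .
\]
Iterating over the windows $[kT,(k+1)T]$ gives $\|\Phi_c(kT,0)\|\le e^{-ka/(1+v)^2}$. Since $\|\Phi_c(t,0)\|$ is
nonincreasing, for $kT\le t<(k+1)T$ we get $\frac1t\log\|\Phi_c(t,0)\|\le-\frac kt\,\frac a{(1+v)^2}$, and
$k/t\to1/T$ as $t\to\infty$.
\end{proof}

It remains to bound $\|V\|$ by a multiple of $b$. The obvious bound is the Hilbert--Schmidt norm. By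
symmetry of $|c(t)^\top c(s)|^2$, and since $\Gamma^*\Gamma\le b$ acts on $\mathbb R^n$,
\[
\|V\|_{HS}^2=\tfrac12\|K\|_{HS}^2=\tfrac12\operatorname{tr}\bigl((\Gamma^*\Gamma)^2\bigr)\le\tfrac12\,nb^2 .
\]
With $(1+v)^2\le2+2v^2$, Proposition \ref{reduction} then gives $R\ge\frac{a}{2(1+nb^2)T}$, which has the form of the lower bound in
\eqref{known}. The loss is clear: the Hilbert--Schmidt norm sees the rank of $K$, while the operator norm of
$K$ does not. We must exploit $\|K\|\le b$ and pay only for the truncation.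

\subsection{The idea by hand: bisection}\label{bisect}

For a measurable set $E\subset I$ let $P_E$ be multiplication by $1_E$. Below, $J$, $J'$, $J''$ are subintervals of $I$. Three facts suffice.
\begin{itemize}
\item[(i)] \emph{Subintervals of small energy.} For every $J$,
\[
\|P_JVP_J\|\le\|P_JVP_J\|_{HS}\le\Bigl(\iint_{s<t,\ s,t\in J}|c(t)|^2|c(s)|^2\,ds\,dt\Bigr)^{1/2}=\frac1{\sqrt2}\int_J|c|^2 .
\]
\item[(ii)] \emph{Off-diagonal blocks of $V$ are those of $K$, or zero.} If $J'$ lies to the left of $J''$, then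
$P_{J''}VP_{J'}=P_{J''}KP_{J'}$ and $P_{J'}VP_{J''}=0$.
\item[(iii)] \emph{Positivity halves the norm.} For disjoint $J',J''$ we have $P_{J''}P_{J'}=0$, hence
$P_{J''}KP_{J'}=P_{J''}(K-\frac b2)P_{J'}$. Since $0\le K\le b$, this block has norm at most $\frac b2$.
\end{itemize}

Take $n=2$. By \eqref{pe}, $\int_I|c|^2=\operatorname{tr}\int_Icc^\top\le2b$. Cut $I$ into a left part $J'$ and a right part $J''$ of equal energy $\int|c|^2$, at
most $b$ each. Then $V=P_{J'}VP_{J'}+P_{J''}VP_{J''}+P_{J''}KP_{J'}$. The first two terms form a block diagonal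
operator of norm at most $b/\sqrt2$, the last has norm at most $b/2$, and $\|V\|\le b(\frac12+\frac1{\sqrt2})$.

For general $n$ the window has energy at most $nb$. Bisect $m=\lceil\log_2n\rceil$ times, each time into two pieces of
equal energy, until all pieces have energy at most $nb/2^m\le b$. For each interval $J$ met on the way, with halves
$J',J''$,
\[
\|P_JVP_J\|\le\max\bigl(\|P_{J'}VP_{J'}\|,\|P_{J''}VP_{J''}\|\bigr)+\tfrac b2 ,
\]
so each of the $m$ generations costs $\frac b2$, and $\|V\|\le b\bigl(\frac12\lceil\log_2n\rceil+\frac1{\sqrt2}\bigr)$. This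
already yields a lower bound for $\underline F(n)$ of the correct order $(\log n)^{-2}$. The coefficient of $b\log n$ is
$\frac1{2\log2}$, however, while the sharp one will be $\frac1{2\pi}$. To reach it we remove
all off-diagonal blocks at once.

\subsection{Block triangular truncation}

Let $P_1,\dots,P_n$ be mutually orthogonal orthogonal projections with sum $\mathrm{Id}$ on a complex Hilbert space. For a
bounded operator $A$ put
\[
\tau(A)=\sum_{j>k}P_jAP_k .
\]
Whether the block $P_jAP_k$ is kept depends only on the difference $j-k$. Conjugation by a unitary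
$\sum_je^{\mathrm ij\theta}P_j$ multiplies this block by a character of $j-k$. So we represent $\tau$ as a
weighted sum of such conjugations; its norm is then at most the sum of the moduli of the weights. Only the $2n-1$
differences $-(n-1),\dots,n-1$ occur, so characters of the cyclic group $\mathbb Z/2n$ suffice, and one residue, namely $n$,
remains free. Assigning to it the value ``kept'' makes all weights of even nonzero index vanish.

\begin{lemma}\label{trunc}
For $n\ge2$, $\ \|\tau(A)\|\le\bigl(\frac1\pi\log n+\frac32\bigr)\|A\|$.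
\end{lemma}

\begin{proof}
Let $\omega=e^{\mathrm i\pi/n}$ and, for $0\le\ell\le2n-1$,
\[
U_\ell=\sum_{j=1}^n\omega^{j\ell}P_j,\qquad w_\ell=\frac1{2n}\sum_{m=1}^n\omega^{m\ell}.
\]
The $U_\ell$ are unitary and $U_\ell^*AU_\ell=\sum_{j,k}\omega^{-(j-k)\ell}P_jAP_k$. In
$\sum_\ell w_\ell U_\ell^*AU_\ell$ the block $P_jAP_k$ with $q=j-k$ therefore has the coefficient
\[
\sum_{\ell=0}^{2n-1}w_\ell\,\omega^{-q\ell}=\sum_{m=1}^n\frac1{2n}\sum_{\ell=0}^{2n-1}\omega^{(m-q)\ell}
=\#\{m\in\{1,\dots,n\}:m\equiv q\bmod 2n\}.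
\]
This is $1$ for $1\le q\le n-1$. It is $0$ for $-(n-1)\le q\le0$, because then $q+2n\in\{n+1,\dots,2n\}$. Hence
$\tau(A)=\sum_\ell w_\ell U_\ell^*AU_\ell$ and $\|\tau(A)\|\le\|A\|\sum_\ell|w_\ell|$.

Now $w_0=\frac12$, and for $\ell\ne0$ the geometric sum is
\[
w_\ell=\frac{\omega^\ell}{2n}\,\frac{1-\omega^{n\ell}}{1-\omega^\ell}=\frac{\omega^\ell}{2n}\,\frac{1-(-1)^\ell}{1-\omega^\ell},
\]
which vanishes for even $\ell$. For odd $\ell$, since $|1-\omega^\ell|=2\sin\frac{\pi\ell}{2n}$, it has modulus
$\frac1{2n}\bigl(\sin\frac{\pi\ell}{2n}\bigr)^{-1}$. Thus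
\[
\sum_\ell|w_\ell|=\frac12+\frac1{2n}\sum_{j=1}^n\frac1{\sin x_j},\qquad x_j=\frac{(2j-1)\pi}{2n}.
\]
The terms $j=1$ and $j=n$ are equal, and since $\sin x\ge\frac2\pi x$ on $[0,\frac\pi2]$, each is at most $n$. For $2\le j\le
n-1$ (no such $j$ if $n=2$), the point $x_j$ is the midpoint of $[\frac{(j-1)\pi}n,\frac{j\pi}n]$. The function $1/\sin$ is convex on $(0,\pi)$, its second derivative
being $\frac{1+\cos^2x}{\sin^3x}>0$, so its value at the midpoint is at most its mean over the interval. Since $\log\tan\frac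
x2$ is a primitive of $1/\sin x$ and $\tan y\ge y$ on $[0,\frac\pi2)$,
\[
\sum_{j=2}^{n-1}\frac1{\sin x_j}\le\frac n\pi\int_{\pi/n}^{\pi-\pi/n}\frac{dx}{\sin x}
=\frac{2n}\pi\log\cot\frac\pi{2n}\le\frac{2n}\pi\log\frac{2n}\pi .
\]
Altogether $\sum_\ell|w_\ell|\le\frac12+1+\frac1\pi\log\frac{2n}\pi\le\frac1\pi\log n+\frac32$, as $\log\frac2\pi<0$.
\end{proof}

\subsection{The bound for \texorpdfstring{$V$}{V} and the lower bound for \texorpdfstring{$R$}{R}}

\begin{proposition}\label{lowerprop}
Let $\kappa_n=\frac{\log n}{2\pi}+3$. Then $\|V\|\le b\,\kappa_n$ for every window, and for all $0<a\le b$, $T>0$,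
$n\ge2$,
\begin{equation}\label{lowerR}
R(a,b,T,n)\ge\frac{a}{T(1+b\kappa_n)^2}.
\end{equation}
\end{proposition}

\begin{proof}
The function $\varphi(t)=\int_{t_0}^t|c|^2$ is continuous and nondecreasing, with
$0<\varphi(t_0+T)=\operatorname{tr}\int_Icc^\top\le nb$. Choose $t_0=s_0<s_1<\dots<s_n=t_0+T$ with
$\varphi(s_j)=\frac jn\varphi(t_0+T)$. Then $\int_{I_j}|c|^2\le b$ for $I_j=[s_{j-1},s_j)$. Let $P_j=P_{I_j}$; these projections sum to $\mathrm{Id}$ on $L^2(I)$. By
fact (ii) of Section \ref{bisect},
\[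
V=\sum_{j=1}^nP_jVP_j+\tau(K).
\]
The sum is block diagonal and has norm at most $b/\sqrt2$ by fact (i). Since $\tau(\mathrm{Id})=0$, we have $\tau(K)=\tau(K-\frac
b2)$, and $\|K-\frac b2\|\le\frac b2$. So Lemma \ref{trunc} gives
\[
\|V\|\le\frac b{\sqrt2}+\frac b2\Bigl(\frac{\log n}\pi+\frac32\Bigr)=b\Bigl(\frac{\log n}{2\pi}+\frac34+\frac1{\sqrt2}\Bigr)\le b\,\kappa_n .
\]
(The size of the additive constant does not matter; we use the round value $3$.) Proposition \ref{reduction} now gives
\eqref{lowerR}.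
\end{proof}

The dimension has been used only through the trace bound $\int_I|c|^2\le nb$, which fixes the number of pieces.
Letting $b\to\infty$ in \eqref{lowerR},
\begin{equation}\label{Flower}
\underline F(n)\ge\frac1{\kappa_n^{2}}=\frac{4\pi^2}{(\log n+6\pi)^2}.
\end{equation}
Moreover $\kappa_n\le5\log n$ for $n\ge2$, because $(5-\frac1{2\pi})\log2>3$. Hence
\begin{equation}\label{Flower2}
\underline F(n)\ge\frac1{25(\log n)^2},\qquad
(1+b\kappa_n)^2\le2(1+b^2\kappa_n^2)\le50\,(1+b^2\log^2n).
\end{equation}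
These are the lower bounds in Theorems \ref{thm1}, \ref{thm2} and \ref{thm3}, the last with $C_2=\frac1{50}$.

\section{The upper bound in dimension two}\label{two}

It remains to exhibit signals with slow decay.

\subsection{Normalization of the period}\label{scaling}

The map
$c\mapsto\tilde c$, $\tilde c(t)=\sqrt{2\pi/T}\,c(2\pi t/T)$, is a bijection from the signals with parameters $(a,b,2\pi)$
onto those with parameters $(a,b,T)$, and $\Phi_{\tilde c}(t,0)=\Phi_c(2\pi t/T,0)$. Hence
\begin{equation}\label{scale}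
T\,R(a,b,T,n)=2\pi\,R(a,b,2\pi,n),
\end{equation}
and $\underline F(n)$, $\overline F(n)$ do not depend on $T$. For the constructions in this section and the next we therefore take
\[
T=2\pi,\qquad\alpha=\frac a{2\pi},\qquad\beta=\frac b{2\pi}.
\]

\subsection{Prescribing the solution}

For $n=2$ we prescribe the solution and read off the signal. Let $e_r=(\sin\theta,\cos\theta)^\top$ and
$e_\theta=(\cos\theta,-\sin\theta)^\top$ with a function $\theta(t)$, so that $\dot e_r=\dot\theta\,e_\theta$. We look for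
a solution $x=r\,e_r$ and a signal $c=\sigma e_r-p\,e_\theta$. Since $c^\top x=\sigma r$,
\[
\dot x=\dot r\,e_r+r\dot\theta\,e_\theta\quad\text{equals}\quad-(c^\top x)c=-\sigma^2r\,e_r+\sigma pr\,e_\theta
\qquad\text{if}\quad\dot r=-\sigma^2r,\quad\dot\theta=\sigma p .
\]
So the solution decays at the rate $\sigma^2$. If $p$ is large, a small $\sigma$ suffices to turn the direction of $x$.
As $x$ swings, the large component $-p\,e_\theta$ of the signal swings with it and produces the excitation in the
second direction required by \eqref{pe}.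

\begin{proposition}\label{dimtwo}
If $b\ge\max(4\pi,\pi^2a)$, then $R(a,b,2\pi,2)\le2\pi^3a/b^2$. Consequently $\overline F(2)\le4\pi^4$.
\end{proposition}

\begin{proof}
Let $\delta=(\pi a/2\beta)^{1/2}$; then $\delta^2=\pi^2a/b\le1$. In the construction above take
\[
p=\sqrt{\beta/2},\qquad\theta(t)=\delta\sin t,\qquad\sigma(t)=\dot\theta(t)/p=(\delta/p)\cos t,
\]
and $r(0)=1$. The signal is
\[
c=(\sigma\sin\theta-p\cos\theta,\ \sigma\cos\theta+p\sin\theta)^\top .
\]

\emph{Persistent excitation.} The signal is $2\pi$-periodic, so only $W=\int_0^{2\pi}cc^\top$ matters. Under $t\mapsto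
t+\pi$ both $\theta$ and $\sigma$ change sign. So the first component of $c$ is preserved, the second changes sign, and $W_{12}=0$. In the
squares, the cross terms $\mp2\sigma p\sin\theta\cos\theta=\mp\frac d{dt}\sin^2\theta$ integrate to zero. Therefore
\[
W_{11}=\int_0^{2\pi}(\sigma^2\sin^2\theta+p^2\cos^2\theta)\,dt,\qquad
W_{22}=\int_0^{2\pi}(\sigma^2\cos^2\theta+p^2\sin^2\theta)\,dt .
\]
Since $|\theta|\le1$, we have $\cos^2\theta\ge\cos^21\ge\frac14$ and $\sin^2\theta\ge\frac4{\pi^2}\theta^2$. Hence
\[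
W_{11}\ge\frac{\pi p^2}2=\frac b8\ge a,\qquad
W_{22}\ge\frac{4p^2}{\pi^2}\int_0^{2\pi}\delta^2\sin^2t\,dt=\frac{2\beta\delta^2}\pi=a .
\]
Finally $W_{11}+W_{22}=\int_0^{2\pi}(\sigma^2+p^2)\,dt=\frac{2\pi\delta^2}\beta+\pi\beta\le2\pi\beta=b$, because $\beta\ge2$ and
$\delta\le1$. So both diagonal entries lie in $[a,b]$, and \eqref{pe} holds.

\emph{Decay.} Since $x=r\,e_r$ solves \eqref{dgf} and $|x(0)|=1$, $\|\Phi_c(t,0)\|\ge r(t)=\exp(-\int_0^t\sigma^2)$, and $R(c)$ is at most
the mean of $\sigma^2$ over a period, which is $\frac{\delta^2}{2p^2}=\frac{\delta^2}\beta=\frac{\pi a}{2\beta^2}=\frac{2\pi^3a}{b^2}$. Hence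
$R(a,b,2\pi,2)\,\frac{2\pi(1+b^2)}a\le4\pi^4\,\frac{1+b^2}{b^2}\to4\pi^4$ as $b\to\infty$, and by \eqref{scale} this bounds $\overline F(2)$ for every $T$.
\end{proof}

\section{The upper bound in dimension at least three}\label{upper}

\subsection{The case \texorpdfstring{$n=3$}{n=3} by hand}

Consider the signal
\[
c(t)=\bigl(\sqrt\beta,\ \sqrt{2\alpha}\cos t,\ \sqrt{2\alpha}\sin t\bigr)^\top ,\qquad
\int_t^{t+2\pi}cc^\top=\operatorname{diag}(b,a,a).
\]
Look for a complex solution with output $c^\top x=e^{-zt}$. Integrating $\dot x=-c\,e^{-zt}$ with zero integration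
constants and writing $\cos t$ and $\sin t$ through $e^{\pm\mathrm it}$ gives
\[
x_1=\frac{\sqrt\beta\,e^{-zt}}z,\qquad
x_2=\frac{\sqrt{2\alpha}\,e^{-zt}}2\Bigl(\frac{e^{\mathrm it}}{z-\mathrm i}+\frac{e^{-\mathrm it}}{z+\mathrm i}\Bigr),\qquad
x_3=\frac{\sqrt{2\alpha}\,e^{-zt}}{2\mathrm i}\Bigl(\frac{e^{\mathrm it}}{z-\mathrm i}-\frac{e^{-\mathrm it}}{z+\mathrm i}\Bigr).
\]
Since $\cos t\mp\mathrm i\sin t=e^{\mp\mathrm it}$, the requirement $c^\top x=e^{-zt}$ becomes
\[
\frac\beta z+\frac\alpha{z-\mathrm i}+\frac\alpha{z+\mathrm i}=1 .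
\]
If $\alpha$ is small compared with $\beta$, there should be a root near $\mathrm i$. With $z=\mathrm i+\mu$ the equation reads
\[
\mu=\alpha\Bigl(1-\frac\beta{\mu+\mathrm i}-\frac\alpha{\mu+2\mathrm i}\Bigr)^{-1}\approx\frac\alpha{1+\mathrm i(\beta+\frac\alpha2)},
\qquad\operatorname{Re}\mu\approx\frac\alpha{1+(\beta+\frac\alpha2)^2},
\]
where $\mu$ was replaced by $0$ on the right. For large $b$ the decay rate $\operatorname{Re}z=\operatorname{Re}\mu$ is of order $a/b^2$.
The strong component, at frequency $0$, enters the denominator divided by its distance $1$ from the weak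
frequency $1$.

With more dimensions we can use many strong frequencies. A strong frequency at distance $j$ \emph{below} the weak one
contributes $\beta/(\mu+\mathrm ij)\approx-\mathrm i\beta/j$. One above contributes with the opposite sign. So all of
them should lie on the same side, as close as possible: we take a comb of consecutive integers (without $0$ when $n$ is even) and put the weak
frequency just above it. Then the contributions $\frac1j$ add up to a harmonic sum of size $\log n$. The comb must
be symmetric about $0$, since $c$ is real, and for the same reason there is a second weak frequency at the opposite end, which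
is harmless.

\subsection{The signals}

If $n\ge3$ is odd, write $n=2N+3$ with $N\ge0$ and put $\mathcal K=\{-N,\dots,N\}$. If $n$ is even, write $n=2N+2$ with
$N\ge1$ and put $\mathcal K=\{\pm1,\dots,\pm N\}$. Let $M=N+1$, and let $c(t)$ have the $n$ components
\[
\sqrt{2\beta}\cos kt,\ \ \sqrt{2\beta}\sin kt\ \ (1\le k\le N),\qquad\sqrt\beta\ \ (n\text{ odd only}),\qquad
\sqrt{2\alpha}\cos Mt,\ \ \sqrt{2\alpha}\sin Mt .
\]
By orthogonality of the trigonometric functions, $\int_t^{t+2\pi}cc^\top=\operatorname{diag}(b,\dots,b,a,a)$ for every $t$,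
so \eqref{pe} holds with parameters $(a,b,2\pi)$.

On each pair of components $(\cos kt,\sin kt)$ the signal rotates with speed $k$. So $c(t)=e^{tJ}c_0$ with $c_0=c(0)$ and
a real skew-symmetric $J$ having the simple eigenvalues $\mathrm ik$, $k\in\mathcal K\cup\{\pm M\}$. The block with speed $k\ge1$
has the unit eigenvectors $(1,\mp\mathrm i)^\top/\sqrt2$ for the eigenvalues $\pm\mathrm ik$ and contains the part $(\sqrt{2\beta},0)^\top$ of $c_0$, or
$(\sqrt{2\alpha},0)^\top$ if $k=M$. The constant component, if present, belongs to the eigenvalue $0$. Hence the components $c_{0,k}$ of $c_0$ in a unitary eigenbasis of $J$ satisfy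
\begin{equation}\label{components}
|c_{0,k}|^2=\beta\quad(k\in\mathcal K),\qquad|c_{0,\pm M}|^2=\alpha .
\end{equation}
With $y=e^{-tJ}x$ we have $c^\top x=c_0^\top y$, and \eqref{dgf} becomes autonomous:
\[
\dot y=-By,\qquad B=J+c_0c_0^*.
\]
An eigenvalue of $B$ thus gives a decay rate. The next lemma also bounds its real part by its distance to the weak
frequency, so that afterwards only this distance has to be estimated.

\begin{lemma}\label{secular}
Suppose that $z\in\mathbb C\setminus\mathrm i\mathbb Z$ satisfies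
\begin{equation}\label{sec}
\sum_{k\in\mathcal K}\frac\beta{z-\mathrm ik}+\frac\alpha{z-\mathrm iM}+\frac\alpha{z+\mathrm iM}=1 .
\end{equation}
Then $R(c)\le\operatorname{Re}z\le|z-\mathrm iM|^2/\alpha$.
\end{lemma}

\begin{proof}
Let $v=(J-z)^{-1}c_0$. By \eqref{components} and \eqref{sec}, $c_0^*v=\sum_{k\in\mathcal K\cup\{\pm M\}}|c_{0,k}|^2/(\mathrm ik-z)=-1$, so $v\ne0$ and
$(B-z)v=c_0+c_0(c_0^*v)=0$. Thus $x(t)=e^{tJ}e^{-zt}v$ is a complex solution of \eqref{dgf} with norm
$|v|e^{-t\operatorname{Re}z}$. Hence $\|\Phi_c(t,0)\|\ge e^{-t\operatorname{Re}z}$ and $R(c)\le\operatorname{Re}z$.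

Taking the real part of $z|v|^2=v^*Bv=v^*Jv+|c_0^*v|^2$, where $v^*Jv$ is imaginary and $|c_0^*v|=1$, we get
$\operatorname{Re}z=1/|v|^2$. The component of $v$ along the eigenvector for $\mathrm iM$ has modulus
$\sqrt\alpha/|\mathrm iM-z|$, so $|v|^2\ge\alpha/|z-\mathrm iM|^2$.
\end{proof}

\subsection{A root near the weak frequency}

Put $z=\mathrm iM+\mu$, $\rho=\alpha/\beta\in(0,1]$ and $\mathcal J=\{M-k:k\in\mathcal K\}$. Thus $\mathcal J=\{1,\dots,2N+1\}$
for odd $n$, and $\mathcal J=\{1,\dots,2N+1\}\setminus\{M\}$ for even $n$. For $0<|\mu|\le\frac12$, \eqref{sec} is equivalent to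
\begin{equation}\label{fix}
\mu=\frac\alpha{1-\beta G(\mu)},\qquad G(\mu)=\sum_{j\in\mathcal J}\frac1{\mu+\mathrm ij}+\frac\rho{\mu+2\mathrm iM}.
\end{equation}
At $\mu=0$,
\[
G(0)=-\mathrm ih,\qquad h=h_0+\frac\rho{2M},\qquad h_0=\sum_{j\in\mathcal J}\frac1j ,\qquad
D:=1-\beta G(0)=1+\mathrm i\beta h .
\]
We show that $G$ varies little near $0$ and then solve \eqref{fix} as a fixed point equation, with $\mu\approx\alpha/D$.

\begin{lemma}\label{harmonic}
For all $n\ge3$: $h\ge h_0\ge1$ and $h_0\ge\log n-\frac12\ge\frac12\log n$. For $|\mu|\le\frac12$: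
$|G(\mu)-G(0)|\le3|\mu|$.
\end{lemma}

\begin{proof}
We have $1\in\mathcal J$ (for even $n$ because $M\ge2$), so $h_0\ge1$. Let $H_m=\sum_{j=1}^m\frac1j\ge\log(m+1)$. If $n$ is odd,
then $h_0=H_{n-2}\ge\log(n-1)\ge\log n-\log\frac32\ge\log n-\frac12$, since $\frac n{n-1}\le\frac32$. If $n\ge4$ is even,
then $h_0=H_{n-1}-\frac2n\ge\log n-\frac12$. Finally $\log n\ge1$ for $n\ge3$, so $\log n-\frac12\ge\frac12\log n$.

For the second claim, $\bigl|\frac1{\mu+\mathrm ij}-\frac1{\mathrm ij}\bigr|=\frac{|\mu|}{j|\mu+\mathrm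
ij|}\le\frac{|\mu|}{j(j-\frac12)}$. In $G$ each $j\ge1$ occurs at most once and with weight at most $1$, because $2M=2N+2\notin\mathcal J$ and $\rho\le1$. So
\[
|G(\mu)-G(0)|\le|\mu|\sum_{j\ge1}\frac1{j(j-\frac12)}=4|\mu|\sum_{j\ge1}\Bigl(\frac1{2j-1}-\frac1{2j}\Bigr)=4\log2\,|\mu|\le3|\mu| .\qedhere
\]
\end{proof}

\begin{proposition}\label{upperprop}
Let $n\ge3$ and $0<a\le b$, and suppose that
\begin{equation}\label{cond}
12\,\alpha\beta\le|D|^2\qquad\text{and}\qquad4\alpha\le|D| .
\end{equation}
Then
\[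
R(a,b,2\pi,n)\le\frac\alpha{|D|^2}\Bigl(1-\frac{6\alpha\beta}{|D|^2}\Bigr)^{-2}\le\frac{4\alpha}{|D|^2}.
\]
\end{proposition}

\begin{proof}
Let $r=2\alpha/|D|$, so $r\le\frac12$ by the second condition. For $|\mu|\le r$, Lemma \ref{harmonic} and the first
condition give
\begin{equation}\label{denominator}
|1-\beta G(\mu)|\ge|D|-3\beta r=|D|\Bigl(1-\frac{6\alpha\beta}{|D|^2}\Bigr)\ge\frac{|D|}2 .
\end{equation}
Hence $\mu\mapsto\alpha/(1-\beta G(\mu))$ is continuous on the disc $|\mu|\le r$ and maps it into itself. By Brouwer's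
theorem it has a fixed point $\mu$, and $\mu\ne0$ since $\alpha\ne0$. As $0<|\mu|\le\frac12$, the number $z=\mathrm iM+\mu$ is
not in $\mathrm i\mathbb Z$, and by \eqref{fix} it satisfies \eqref{sec}. Lemma \ref{secular} gives
\[
R(c)\le\frac{|\mu|^2}\alpha=\frac\alpha{|1-\beta G(\mu)|^2},
\]
and \eqref{denominator} finishes the proof.
\end{proof}

\begin{remark}
Since $|D|^2=1+\beta^2h^2$, the first condition in \eqref{cond} holds if the comb is long enough or $\beta/\alpha$ is large enough; it makes the
variation of $\beta G$ over the disc at most $|D|/2$. Both conditions hold in the two regimes needed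
below: $b\to\infty$ with $a$ and $n$ fixed, and $n$ large with arbitrary $a\le b$.
\end{remark}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem \ref{thm2}]
The lower bound is \eqref{Flower}. For the upper bound fix $a$ and $n\ge3$, and let $b\to\infty$. Since
$|D|^2\ge1+\beta^2h_0^2\ge\beta^2$, we have $\alpha\beta/|D|^2\le\alpha/\beta\to0$ and $\alpha/|D|\to0$. So \eqref{cond} holds for large $b$.
Proposition \ref{upperprop}, together with $2\pi\alpha/a=1$ and $|D|^2\ge b^2h_0^2/4\pi^2$, gives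
\[
R(a,b,2\pi,n)\,\frac{2\pi(1+b^2)}a\le\frac{1+b^2}{|D|^2}\Bigl(1-\frac{6\alpha\beta}{|D|^2}\Bigr)^{-2}
\le\frac{4\pi^2(1+b^2)}{b^2h_0^2}\,(1+o(1)).
\]
By \eqref{scale} and Lemma \ref{harmonic},
\begin{equation}\label{Fupper}
\overline F(n)\le\frac{4\pi^2}{h_0^2}\le\frac{4\pi^2}{(\log n-\frac12)^2}\le\frac{16\pi^2}{(\log n)^2}\qquad(n\ge3).
\end{equation}
The two bounds of the theorem do not involve $a$ or $T$. Multiplied by $(\log n)^2$, both tend to $4\pi^2$. Since $\underline F(n)\le\overline F(n)$, the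
last assertion follows.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm1}]
The lower bound is in \eqref{Flower2}. The upper bound for $n\ge3$ follows from \eqref{Fupper}. For $n=2$, Proposition
\ref{dimtwo} gives $\overline F(2)\le4\pi^4=4\pi^2\cdot\pi^2$. This is at most $32\pi^2/(\log2)^2$, since
$\pi^2<10<16<8/(\log2)^2$, the last because $2(\log2)^2<1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm3}]
The lower bound follows from \eqref{lowerR} and \eqref{Flower2}.

Let $n\ge91$. Then $h\ge\log n-\frac12\ge4$, so for every $a\le b$ we have $12\alpha\beta\le12\beta^2<1+\beta^2h^2=|D|^2$ and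
$4\alpha\le4\beta\le\beta h<|D|$. Thus \eqref{cond} holds, and by \eqref{scale} and Proposition \ref{upperprop},
\[
\frac{T\,R(a,b,T,n)}a\le\frac{2\pi}a\cdot\frac{4\alpha}{1+\beta^2h^2}=\frac{4}{1+b^2h^2/4\pi^2}\le\frac{16\pi^2}{1+b^2h^2}
\le\frac{64\pi^2}{1+b^2\log^2n},
\]
where the last step uses $h\ge\frac12\log n$.

For $2\le n\le90$ the upper bound in \eqref{known} together with $1+b^2\log^2n\le(1+\log^290)(1+b^2)$ gives an estimate
of the same form, with the constant $C_0(1+\log^290)$.
\end{proof}

\begin{thebibliography}{1}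
\bibitem{source} \emph{On The Decay Rate For Degenerate Gradient Flows Subject To Persistent Excitation},
\texttt{https://team.inria.fr/mctao/files/2021/12/chitour.pdf}.
\end{thebibliography}

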